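# Which color patterns can be avoided on graphs of bounded degree?

## A path with $2K+1$ vertices

Color the vertices of a path on $2K+1$ vertices with $K$ colors. Some color occurs at least three times. Its first and third occurrences are not adjacent, so the segment from the first to the third reads $A\,B\,A$, where $A$ is that one color and $B$ is the non-empty word between. So however many colors we are given, some path contains the shape $aba$.

Do it once more. Put $L=2K+1$ and cut a path on $L(2K^L+1)$ vertices into $2K^L+1$ segments of $L$ vertices. There are at most $K^L$ color words of length $L$, so some word $W$ occurs on three segments. Use the first and the third; a non-empty word $C_0$ lies between them. By the previous paragraph $W=U\,ABA\,V$, and then the path contains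
$$ABA\;(VC_0U)\;ABA,$$
the shape $abacaba$. It too cannot be avoided.

Now take the shape $aa$, on graphs of maximum degree $n$. Color at random with $K$ colors. A given path on $2h$ vertices reads $AA$ with probability $K^{-h}$, and a given vertex starts at most $n^{2h-1}$ or so paths on $2h$ vertices. If $K$ is a large multiple of $n^2$, the expected number of squares starting at a given vertex is small, for all $h$ together. This suggests that about $n^2$ colors suffice. The same count for $aba$ is hopeless: with $A$ a single color and $B$ long, a path on $N$ vertices has this shape with probability $1/K$ for every $N$, against roughly $n^N$ paths.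

So which shapes can be avoided with a number of colors that depends only on the maximum degree, and how does that number grow?

## Pattern-free colorings and a polynomial growth conjecture

A **pattern** is a finite sequence of variables $p=x_1x_2\dots x_r$. A finite sequence $s$ **matches** $p$ if $s$ can be divided into non-empty blocks $s=B_1B_2\dots B_r$ such that $x_i=x_j$ implies $B_i=B_j$. Different variables may receive equal blocks. For example $12312$ matches $aba$ (blocks $12,3,12$). It does not match $aab$, since neither $1,2$ nor $12,31$ is a pair of equal words.

All graphs are finite and simple. A vertex coloring $c$ of $G$ is **$p$-free** if no path $v_1v_2\dots v_\ell$ of $G$ has a color sequence $c(v_1)\dots c(v_\ell)$ that matches $p$. Paths have distinct vertices and may be read in either direction. The **pattern chromatic number** $\pi_p(G)$ is the least number of colors in a $p$-free coloring of $G$, with $\pi_p(G)=\infty$ if there is none, and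
$$\pi_p(n)=\sup\{\pi_p(G):\Delta(G)\le n\}.$$
A pattern $p$ is **avoidable on graphs** if $\pi_p(n)<\infty$ for every $n\ge1$. We saw that $aba$ and $abacaba$ are not avoidable; already $\pi_{aba}(2)=\infty$.

The paper Discrete Mathematics 307 (2007) 1341–1346 is the source of the problem. The following is its authors' Theorem 1, extending Alon et al.: if each variable occurs in $p$ at least $m\ge2$ times, then $\pi_p(G)\le c\,\Delta(G)^{m/(m-1)}$ for every graph $G$ with $\Delta(G)\ge1$, where $c$ is an absolute constant. For $aa$ this gives the exponent $2$ of our heuristic. The problem is the following.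

**Conjecture.** For any pattern $p$ avoidable on graphs there is a constant $k$ such that $\pi_p(n)=O(n^k)$.

The conjecture is true, and we shall prove it by determining exactly which patterns are avoidable.

## Rankable patterns and the exponent $\theta(p)$

In the hopeless count for $aba$, the block of the variable that occurs once was made long. To do such a thing with many variables, one wants lengths of very different sizes, and the variable with the longest block should not be repeated. This should hold not only in $p$ but in each piece of $p$. A **factor** of $p$ is a block of consecutive letters of $p$.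

**Definition (rankable).** A linear order on the variables of $p$ *ranks* $p$ if every non-empty factor of $p$ contains its largest variable exactly once. The pattern is *rankable* if some order ranks it.

The order $a<b<c$ ranks $abacaba$: factors containing $c$ contain it once, and the others are factors of $aba$. The pattern $aa$ is not rankable. Neither is $abab$: if $a>b$, look at $aba$; if $b>a$, look at $bab$. For the same reason $abacbab$ is not rankable: $aba$ excludes $a>b$ and $bab$ excludes $b>a$, whatever the place of $c$. Yet no factor of $abacbab$ has all its variables repeated, since factors containing $c$ contain it once, and the others are factors of $aba$ or $bab$.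

If an order does *not* rank $p$, some factor contains its largest variable $z$ at least twice. Cutting between two consecutive occurrences of $z$ there, we get

$$\text{a factor } zwz \text{ of } p \text{ in which every letter of } w \text{ is smaller than } z, \tag{1}$$

where $w$ may be empty.

**Definition (the exponent).** Let $\ell:\mathrm{Var}(p)\to\mathbb Z_{>0}$ be an assignment of lengths, and let $q$ be a factor in which $x$ occurs $m_x(q)$ times. Put
$$|q|_\ell=\sum_{x\in q}m_x(q)\ell_x,\qquad s_\ell(q)=\sum_{x\in q}(m_x(q)-1)\ell_x,\qquad \theta(p)=\sup_\ell\ \min_{q:\,s_\ell(q)>0}\frac{|q|_\ell}{s_\ell(q)}\in[1,\infty],$$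
with $\min\emptyset=\infty$.

Here $|q|_\ell$ is the number of vertices in a match of $q$ with block lengths $\ell$, and $s_\ell(q)$ is the number of those vertices whose color is forced by earlier blocks. The ratio is more than $1$, because $|q|_\ell-s_\ell(q)=\sum_{x\in q}\ell_x>0$.

For $aa$ the only relevant factor is $aa$ itself, with ratio $2$, so $\theta(aa)=2$. For $aba$ the only one is $aba$, with ratio $2+\ell_b/\ell_a$, so $\theta(aba)=\infty$. For $abacbab$, the factors $aba$ and $bab$ have ratios $2+\ell_b/\ell_a$ and $2+\ell_a/\ell_b$; the smaller is at most $3$. If $\ell_a=\ell_b=1$, both are $3$, and every factor $q$ containing $c$ with $s_\ell(q)>0$ has ratio at least $\ell_c/4$, which is at least $3$ once $\ell_c\ge12$. So $\theta(abacbab)=3$.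

**Theorem 1.** Let $p$ be a pattern of length $r\ge1$.

(a) If $p$ is not rankable, then $\theta(p)\le r$ and $\pi_p(n)\le\big\lceil(4e^2r^2\,r!\;n)^{\theta(p)}\big\rceil$ for all $n\ge1$. In particular $\pi_p(n)=O(n^r)$.

(b) If $p$ is rankable, then $\pi_p(3)=\infty$ (and $\theta(p)=\infty$).

**Corollary 2.** The following are equivalent: $p$ is avoidable on graphs; $\pi_p(3)<\infty$; $p$ is not rankable; $\theta(p)<\infty$; $\pi_p(n)=O(n^{|p|})$. In particular the Conjecture holds, with $k=|p|$, and even with $k=\theta(p)$.

*Proof of Corollary 2 from Theorem 1.* Avoidability gives $\pi_p(3)<\infty$ by definition. If $\pi_p(3)<\infty$, then $p$ is not rankable by (b). If $p$ is not rankable, then (a) gives $\theta(p)\le r<\infty$, $\pi_p(n)=O(n^{\theta(p)})$ and $\pi_p(n)=O(n^r)$. If $\pi_p(n)=O(n^{r})$, then every $\pi_p(n)$ is finite, since $\pi_p$ is non-decreasing in $n$; so $p$ is avoidable. Finally, $\theta(p)<\infty$ implies that $p$ is not rankable, by (b). $\square$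

So for each pattern either $\pi_p(n)=O(n^{|p|})$, or $\pi_p(n)=\infty$ for all $n\ge3$. Which case holds can be decided by testing the finitely many orders of the variables.

If every variable occurs at least $m\ge2$ times in $p$, take $q=p$. From $m_x(p)\ge m$ we get $m_x(p)\le\frac m{m-1}(m_x(p)-1)$, hence $|p|_\ell/s_\ell(p)\le m/(m-1)$ for every $\ell$ and $\theta(p)\le m/(m-1)$. This recovers the exponent of the known bound, with a constant depending on $p$. We do not claim that $\theta(p)$ is the optimal exponent in general.

## Non-rankable patterns: the local lemma on the cheapest factor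

We prove (a) by a random coloring. If we forbid matches of the whole pattern $p$ directly, we meet the same trouble as with $aba$. In $abacbab$ with $\ell_a=\ell_b=1$ and $\ell_c$ huge, a match of the whole pattern on a path of $N$ vertices has probability $K^{-4}$ whatever $N$ is. But such a match contains a match of $aba$ on three vertices, which is rare. So for each length vector we forbid the factor $q$ with the smallest ratio $|q|_\ell/s_\ell(q)$, and $\theta(p)$ bounds that ratio.

**Step 1: $\theta(p)\le r$.** We must find, for each $\ell$, a factor of ratio at most $r$. Order the variables by non-decreasing $\ell$, with ties broken arbitrarily. This order does not rank $p$, so (1) gives a factor $q=zwz$ in which every letter $x$ has $\ell_x\le\ell_z$. Thus $|q|_\ell\le r\ell_z$, while $s_\ell(q)\ge\ell_z>0$ because $z$ occurs twice. The ratio is at most $r$.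

**Step 2: the bad events.** Put $\theta=\theta(p)$ and $K=\lceil(4e^2r^2r!\,n)^\theta\rceil$, and let $\Delta(G)\le n$. Color the vertices independently and uniformly with $K$ colors. For an ordered path $P=v_1\dots v_N$ of $G$ with $N\ge2$, let $E_P$ be the event that for some factor $q$ of $p$ and some lengths $\ell$ on $\mathrm{Var}(q)$ with
$$|q|_\ell=N,\qquad s_\ell(q)\ge N/\theta, \tag{2}$$
the color sequence of $P$ matches $q$ with block lengths $\ell$.

If no $E_P$ occurs, the coloring is $p$-free. Indeed, suppose a path matches $p$ with block lengths $\ell$. By the definition of $\theta$ and Step 1 there is a factor $q$ with $s_\ell(q)>0$ and $|q|_\ell/s_\ell(q)\le\theta$. The subpath carrying $q$ has $N=|q|_\ell$ vertices, and $N\ge2$ since some variable occurs twice in $q$. Its event occurs.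

**Step 3: the probability of one event.** Fix $(q,\ell)$ as in (2). A color word that matches $q$ with block lengths $\ell$ is determined by the blocks at first occurrences, so there are at most $K^{N-s_\ell(q)}$ such words among $K^N$, and the probability is at most $K^{-s_\ell(q)}\le K^{-N/\theta}$. There are at most $r^2$ factors, and at most $N^r$ choices of $\ell$, since each length is at most $N$. From $e^N\ge N^r/r!$ we have $N^r\le r!\,e^N$. Hence
$$\Pr(E_P)\le r^2N^rK^{-N/\theta}\le r^2\,r!\,e^N K^{-N/\theta}\le(r^2\,r!\,e)^NK^{-N/\theta}\le(4en)^{-N}, \tag{3}$$
the last inequality because $K^{1/\theta}\ge4e^2r^2\,r!\,n$.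

**Step 4: the local lemma.** We show that all events can be avoided at once. Recall the Lovász Local Lemma: if each $E_P$ is mutually independent of the family of all $E_{P'}$ with $P'\notin\Gamma_P\cup\{P\}$, and there are numbers $x_P\in[0,1)$ with $\Pr(E_P)\le x_P\prod_{P'\in\Gamma_P}(1-x_{P'})$ for all $P$, then with positive probability no $E_P$ occurs.

The event $E_P$ depends only on the colors on $P$, so it is mutually independent of the family of all $E_{P'}$ with $P'\cap P=\emptyset$. The number of ordered paths with $N'$ vertices that meet $P$ is at most $N\cdot N'\cdot n^{N'-1}$: choose the common vertex on $P$ and its position on $P'$, then extend in both directions with at most $n$ choices for each new vertex. Put $x_P=(4n)^{-N}\le\frac12$.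

On $[0,\frac12]$ we have $1-x\ge e^{-2x}$: the function $\ln(1-x)+2x$ is concave, is $0$ at $0$, and is $1-\ln2>0$ at $\frac12$. Also $\sum_{N'\ge1}N'4^{-N'}=\frac{1/4}{(3/4)^2}=\frac49$. Therefore
$$x_P\prod_{P'\cap P\ne\emptyset}(1-x_{P'})\ge(4n)^{-N}\exp\Big(-2N\sum_{N'\ge2}N'n^{N'-1}(4n)^{-N'}\Big)\ge(4n)^{-N}e^{-\frac89N}\ge(4en)^{-N}\ge\Pr(E_P),$$
where we used $n^{N'-1}(4n)^{-N'}=4^{-N'}/n\le4^{-N'}$, and (3) at the end. (The product includes $P'=P$, which only makes it smaller.) So some coloring with $K$ colors avoids all $E_P$, and by Step 2 it is $p$-free. This proves (a). $\square$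

## A rankable pattern that long paths do not force

For (b) we need graphs of maximum degree $3$ that force a given rankable pattern. The opening section suggests taking a long path and repeating the pigeonhole argument. This works for $aba$ and $abacaba$. It fails for
$$p=abcadbac.$$
The order $a<b<c<d$ ranks $p$: $d$ occurs once; the factors without $d$ lie in $abca$ or $bac$, where $c$ occurs once; and what remains are factors of $ab$, $a$ or $ba$. Still, **every path has a $p$-free coloring with $64$ colors.** Here is the check, because its last line shows what is missing on a path.

Number the vertices $1,2,3,\dots$ along the path, write $n=2^{v(n)}o(n)$ with $o(n)$ odd, and let $f(n)=(n\bmod8,\ v(n)\bmod2,\ o(n)\bmod8)$. This takes at most $8\cdot2\cdot4=64$ values. A path inside our path is read in a direction $\varepsilon\in\{1,-1\}$.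

*Long equal blocks start at congruent places.* Let $k\ge3$ and $L\ge2^k$, and suppose $f(i+\varepsilon h)=f(i'+\varepsilon h)$ for $0\le h<L$. We claim that $i\equiv i'\pmod{2^{k+1}}$.

First, $i\equiv i'\pmod8$. Next suppose $i\equiv i'\pmod{2^t}$ with $3\le t\le k-2$. The offsets $h$ with $2^t\mid i+\varepsilon h$ are those with $2^t\mid i'+\varepsilon h$, and since $L\ge4\cdot2^t$ there are four consecutive ones $h_1,h_2,h_3,h_4$. The numbers $i+\varepsilon h_j$ are alternately odd and even multiples of $2^t$. The two odd multiples have $v=t$. The two even multiples are consecutive multiples of $2^{t+1}$, so one of them has $v=t+1$. Hence the pair among $\{h_1,h_3\},\{h_2,h_4\}$ that gives odd multiples is recognized from $v\bmod2$: on it both values are $\equiv t$, and on the other pair some value is $\equiv t+1$. The same holds for $i'$, so $i\equiv i'\pmod{2^{t+1}}$. Repeating, we get $i\equiv i'\pmod{2^{k-1}}$ (for $k\le4$ this is contained in the congruence modulo $8$). Finally choose $h<L$ such that $i+\varepsilon h$ is an odd multiple of $2^{k-2}$; then so is $i'+\varepsilon h$. Their odd parts agree modulo $8$, so they agree modulo $8\cdot2^{k-2}=2^{k+1}$. This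 proves the claim.

*No match.* Suppose a path matches $abcadbac$ with blocks $A,B,C,D$, and let $\alpha,\beta,\gamma$ be the lengths of $A,B,C$. Suppose that for some modulus $\mu$ all occurrences of $A$ start in one class $x_A$ modulo $\mu$, and likewise for $B$ and $C$. The factors $ab,bc,ca,ba,ac$ of $p$ give, modulo $\mu$,
$$x_B\equiv x_A+\varepsilon\alpha,\quad x_C\equiv x_B+\varepsilon\beta,\quad x_A\equiv x_C+\varepsilon\gamma,\quad x_A\equiv x_B+\varepsilon\beta,\quad x_C\equiv x_A+\varepsilon\alpha.$$
The second and fourth give $x_A\equiv x_C$. Then the fifth and third give $\alpha\equiv\gamma\equiv0$, the first gives $x_B\equiv x_A$, and the fourth gives $\beta\equiv0$. For $\mu=8$ the assumption holds because a color determines its position modulo $8$; so $\alpha,\beta,\gamma\ge8$. If $\alpha,\beta,\gamma\ge2^k$ with $k\ge3$, the claim gives the assumption for $\mu=2^{k+1}$, so $\alpha,\beta,\gamma\ge2^{k+1}$. By induction the lengths exceed every bound, a contradiction. $\square$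

On a path, the place where $B$ ends fixes the place where the next block starts. Since $b$ is followed once by $c$ and once by $a$, the blocks $A$ and $C$ must start at matching places, and then the whole system of congruences collapses. We need graphs with junctions: points where every block can end and every block can begin, with a separate road for each variable.

## Hubs, lines and routes in maximum degree three

Fix $d\ge1$. A junction with $d$ roads in and $d$ roads out must be built from vertices of degree $3$. Let $H$ be the graph on $\{\alpha_j,\beta_j,u_j,v_j:1\le j\le d\}$ with edges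
$$u_ju_{j+1},\ v_jv_{j+1}\ (1\le j<d),\qquad u_1v_1,\qquad \alpha_ju_j,\ \beta_jv_j,\ \alpha_j\beta_j\ (1\le j\le d).$$
The vertices $u_j,v_j$ have degree at most $3$, and $\alpha_j,\beta_j$ have degree $2$. Think of $\alpha_j$ as the entrance and $\beta_j$ as the exit of road $j$. From $\alpha_j$ one may descend along $u_j,\dots,u_1$ to the center edge $u_1v_1$, or cross directly to $\beta_j$. From the center one may climb $v_1,\dots,v_j$ to $\beta_j$. For $d=1$, $H$ is the $4$-cycle $\alpha_1u_1v_1\beta_1$.

**Definition (system).** A *system of level $k$* ($0\le k\le d$) is a finite set $X\ne\emptyset$ of *hubs* together with, for each $1\le j\le k$, a partition of $X$ into sequences of distinct hubs, called *lines of level $j$*; so each hub lies on exactly one line of each level $j\le k$. Its *graph* has vertex set $X\times H$, with vertices written $\alpha_j(x)$ and so on. It has a copy of $H$ on each $\{x\}\times H$ and, for consecutive hubs $x,x'$ of a level-$j$ line, the edge $\beta_j(x)\alpha_j(x')$.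

Each $\alpha_j(x)$ and each $\beta_j(x)$ gains at most one edge outside $\{x\}\times H$, so the graph has maximum degree at most $3$. For example, with $d=1$, three hubs and the single level-$1$ line $(x,x',x'')$, we get three $4$-cycles in a row, joined by the edges $\beta_1(x)\alpha_1(x')$ and $\beta_1(x')\alpha_1(x'')$.

**Definition (step).** If $(z_1,\dots,z_m)$ is a line of level $j$ and $i<l$, the *$j$-step* from $z_i$ to $z_l$ is the path
$$v_1,\dots,v_j,\beta_j\ (\text{at }z_i);\quad\alpha_j,\beta_j\ (\text{at }z_{i+1}),\dots,\alpha_j,\beta_j\ (\text{at }z_{l-1});\quad\alpha_j,u_j,\dots,u_1\ (\text{at }z_l).$$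

In the example, the $1$-step from $x$ to $x''$ is $v_1(x),\beta_1(x),\alpha_1(x'),\beta_1(x'),\alpha_1(x''),u_1(x'')$. Every step begins at some $v_1$ and ends at some $u_1$.

**Definition (route, ranked word).** Let $y_1<\dots<y_d$ be variables. For a word $y_{j_1}\cdots y_{j_\rho}$, a *route* is a sequence of pairwise distinct hubs $h_0,\dots,h_\rho$ together with a $j_s$-step from $h_{s-1}$ to $h_s$ for each $s$, these steps being pairwise vertex-disjoint. A word is *ranked* if the order $y_1<\dots<y_d$ ranks it; the empty word counts as ranked.

Step $s$ ends at $u_1(h_s)$, step $s+1$ begins at $v_1(h_s)$, and these are adjacent; so the concatenation of the steps of a route is a path. For $y_1y_2y_1$ the part of the path at $h_1$ is $\alpha_1,u_1,v_1,v_2,\beta_2$: it comes in on road $1$ and leaves on road $2$. A hub can also be crossed on one road by a step, through $\alpha_j,\beta_j$, while being an end of a step on another road. The non-empty ranked words over $y_1,y_2$ are $y_1,\ y_2,\ y_1y_2,\ y_2y_1,\ y_1y_2y_1$.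

Here is the statement to be proved by induction on the number of roads in use. A $K$-coloring is a map to $[K]$.

**Proposition 3.** Let $0\le k\le d$. For all $K\ge1$ and $\delta\in(0,1]$ there is a system of level $k$, with hub set $X$, such that for every $K$-coloring of its graph and every $S\subseteq X$ with $|S|\ge\delta|X|$ there are non-empty color words $w_1,\dots,w_k$ with the following property: every non-empty ranked word $y_{j_1}\cdots y_{j_\rho}$ over $y_1,\dots,y_k$ has a route with $h_0,h_\rho\in S$ whose $s$-th step has color word $w_{j_s}$ for every $s$.

The same words $w_1,\dots,w_k$ serve all ranked words at once. The set $S$ is there for the induction: it lets the next level prescribe where routes begin and end.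

*Proof of Theorem 1(b) from Proposition 3.* Let $p$ be rankable with $d$ variables, renamed so that $y_1<\dots<y_d$ ranks $p$. Apply Proposition 3 with $k=d$, $\delta=1$, $S=X$. For every $K$ we get a graph with $\Delta\le3$ such that in every $K$-coloring the word $p$ has a route whose color sequence is $w_{j_1}\cdots w_{j_r}$. This path matches $p$. So no $p$-free coloring of that graph uses at most $K$ colors, and $\pi_p(3)=\infty$.

For $\theta(p)$, take $\ell_{y_j}=B^j$ with an integer $B\ge2$. Let $q$ be a factor with $s_\ell(q)>0$ and largest variable $y_j$. Then $|q|_\ell\ge B^j$. Since $y_j$ occurs once in $q$, it contributes nothing to $s_\ell(q)$, and the other letters have length at most $B^{j-1}$; so $s_\ell(q)\le rB^{j-1}$. Every ratio is at least $B/r$, and $B\to\infty$ gives $\theta(p)=\infty$. $\square$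

## Joining two copies through a product set of lines

How would the induction go? A ranked word that contains $y_k$ contains it exactly once, so it is $w'\,y_k\,w''$, where $w',w''$ are ranked (or empty) words over $y_1,\dots,y_{k-1}$. Take many copies of a system $\mathcal O'$ of level $k-1$ and thread lines of level $k$ through them. We want to run $w'$ in one copy, go along a level-$k$ line, and run $w''$ in another copy.

The two copies should be colored alike, so that both use the same $w_1,\dots,w_{k-1}$. Moreover the end of the route of $w'$ depends on $w'$, and the start of the route of $w''$ depends on $w''$; all we know is that they lie in a set $D$ of hubs that we may prescribe. So we need, for *all* pairs $(x_1,x_2)\in D\times D$, a level-$k$ line that joins hub $x_1$ of one copy to hub $x_2$ of another, and the color word along the line must be the same for all these pairs. In other words, the set of lines with one fixed sequence of labels must contain a whole product set in two coordinates.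

Arrange the copies in $m$ groups, each level-$k$ line visiting groups $1,2,\dots,m$ in this order. A bounded $m$ cannot work for small $\delta$: if $\delta\le1/m$, the set $S$ may be a single group, and then no level-$k$ line joins two hubs of $S$. So $m$ is large. But fixing the sequence of labels along a line costs a factor that is exponential in $m$. We therefore need a lemma that finds product sets inside sets of exponentially small measure.

Let $A,J$ be finite sets, $\nu_i$ $(i\in J)$ probability measures on $A$, $\nu_J=\bigotimes_{i\in J}\nu_i$, and $\eta\in(0,1)$.

**Definition (shattering).** A *box* is a pair $(I,(B_i)_{i\in I})$ with $I\subseteq J$, $B_i\subseteq A$ and $\nu_i(B_i)>\eta$ for all $i\in I$. A set $R\subseteq A^J$ *shatters* the box if $\prod_{i\in I}B_i$ is contained in the projection of $R$ to $A^I$. The box with $I=\emptyset$ is shattered if and only if $R\ne\emptyset$.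

**Lemma 4.** $\displaystyle\nu_J(R)\le\sum\eta^{|J|-|I|}$, the sum being over all boxes shattered by $R$.

For example let $A=\{0,1\}$, $J=\{1,2\}$, both measures uniform, $\eta=\frac12$, and $R=\{00,01,10\}$. Only $B_i=A$ has measure above $\frac12$. The set $R$ shatters the boxes with $I=\emptyset,\{1\},\{2\}$ and not the one with $I=\{1,2\}$. The lemma says $\frac34\le\frac14+\frac12+\frac12$.

*Proof.* Induction on $|J|$. If $J=\emptyset$, then $A^J$ has one point. Either $R=\emptyset$ and both sides are $0$, or $R\neq\emptyset$ and both sides are $1$.

Let $i_0\in J$, $J'=J\setminus\{i_0\}$, and for $a\in A$ let $R_a=\{b\in A^{J'}:(a,b)\in R\}$. For a box $\Sigma'=(I',(B_i))$ over $J'$ let $D_{\Sigma'}=\{a\in A:R_a\text{ shatters }\Sigma'\}$. By the induction hypothesis for the sets $R_a$, and exchanging sums,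
$$\nu_J(R)=\sum_a\nu_{i_0}(a)\,\nu_{J'}(R_a)\le\sum_{\Sigma':\,D_{\Sigma'}\ne\emptyset}\nu_{i_0}(D_{\Sigma'})\,\eta^{|J'|-|I'|}.$$
We charge each term on the right to one box shattered by $R$.

* If $\nu_{i_0}(D_{\Sigma'})\le\eta$, the term is at most $\eta^{|J'|+1-|I'|}=\eta^{|J|-|I'|}$. Charge it to $\Sigma'$, seen as a box over $J$. It is shattered by $R$, because some $R_a$ shatters it.
* If $\nu_{i_0}(D_{\Sigma'})>\eta$, the term is at most $\eta^{|J'|-|I'|}=\eta^{|J|-|I'\cup\{i_0\}|}$. Charge it to $(I'\cup\{i_0\};D_{\Sigma'},(B_i))$, which is a box. It is shattered by $R$: given $a\in D_{\Sigma'}$ and $b\in\prod B_i$, some element of $R_a$ projects to $b$, so some element of $R$ projects to $(a,b)$.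

Deleting $i_0$ from the charged box gives back $\Sigma'$, so no box is charged twice. $\square$

**Corollary 5.** Let $g\ge1$. If $\nu_J(R)\ge(2\eta)^{|J|}$ and $2^{|J|}>(|J|+1)^g\,2^{|A|g}\,\eta^{-g}$, then $R$ shatters a box with $|I|\ge g$.

*Proof.* Suppose not. There are at most $\binom{|J|}i2^{|A|i}$ boxes with $|I|=i$, so Lemma 4 gives
$$(2\eta)^{|J|}\le\sum_{i<g}\binom{|J|}i2^{|A|i}\eta^{|J|-i}\le2^{|A|g}\,\eta^{|J|-g}\sum_{i<g}\binom{|J|}i\le(|J|+1)^g\,2^{|A|g}\,\eta^{|J|-g}.$$
The last step holds because each subset of $J$ with fewer than $g$ elements is the image, without the extra symbol, of some map from $[g]$ to $J\cup\{*\}$. Dividing by $\eta^{|J|}$ contradicts the hypothesis. $\square$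

## Random level-$k$ lines

We prove Proposition 3 by induction on $k$. For $k=0$ take one hub: there are no non-empty words over the empty set of variables. Let $k\ge1$, assume the statement for $k-1$, and let $K,\delta$ be given.

**Step 1: parameters.** We fix the constants in an order in which each depends only on earlier ones. The *label* of a hub records the colors of its $4d$ vertices and whether it is in $S$. The set of labels is
$$\mathcal Q=[K]^H\times\{0,1\},\qquad Q=|\mathcal Q|=2K^{4d}.$$
Put
$$\delta_0=(8Q)^{-2/\delta},\qquad\eta=\tfrac12(\delta_0/Q)^{2/\delta}.$$
Let $\mathcal O'$ be the system of level $k-1$ given by the induction hypothesis for $(K,\eta)$, with hub set $X'$ and $M=|X'|$. A *type* is a labeling of all of $X'$, and a point of $A$ is a type with a marked hub: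
$$T=\mathcal Q^{X'},\qquad A=T\times X',\qquad g=|T|\,2^M+1.$$
Choose $m$ so large that
$$2^s>(s+1)^g\,2^{|A|g}\,\eta^{-g}\qquad\text{for all integers }s\ge\delta m/2. \tag{4}$$
Finally $N$ is taken large, as specified in Step 3. Note that $A$ and $m$ do not depend on $N$.

**Step 2: the system.** The hub set is $X=[m]\times[N]\times X'$. For each $(i,c)\in[m]\times[N]$ put a copy of $\mathcal O'$ on $\{(i,c)\}\times X'$; this gives the lines of levels $<k$. We call it the copy $(i,c)$, and the $N$ copies with the same $i$ form the $i$-th group. The level-$k$ lines are
$$(\phi_1(\gamma),\dots,\phi_m(\gamma)),\qquad\gamma\in[NM],$$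
where each $\phi_i:[NM]\to\{i\}\times[N]\times X'$ is a bijection, chosen in Step 3. Each hub lies on exactly one of them, and a level-$k$ line has exactly one hub in each group.

A *labeling* is a map $\lambda:X\to\mathcal Q$. It encodes a $K$-coloring of $X\times H$ together with a set $S\subseteq X$. There are $Q^{NMm}$ labelings. Given $\lambda$, let $\tau_i(c)\in T$ be the restriction of $\lambda$ to the copy $(i,c)$, the *type* of that copy. Let $\nu_i$ be the distribution of $(\tau_i(c),x)$ for uniform $(c,x)\in[N]\times X'$, and put $\nu=\bigotimes_{i=1}^m\nu_i$ on $A^m$. Finally let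
$$a(\gamma)=(a_1(\gamma),\dots,a_m(\gamma))\in A^m,\qquad a_i(\gamma)=(\tau_i(c),x)\ \text{ if }\ \phi_i(\gamma)=(i,c,x).$$
So $a(\gamma)$ records, for each hub of the line $\gamma$, the type of its copy and its position in the copy.

**Step 3: choosing the bijections.** We want every large set of lines to have an image $a(\Lambda)$ that is not too small in measure, whatever the labeling.

**Claim 6.** If $N$ is large enough, the $\phi_i$ can be chosen such that for every labeling and every $\Lambda\subseteq[NM]$ with $|\Lambda|\ge\delta NM/2$, the set $R=\{a(\gamma):\gamma\in\Lambda\}$ satisfies $\nu(R)\ge\delta_0^m$.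

The proof compares a random arrangement with independent sampling. It uses a textbook bound (Cover–Thomas, *Elements of Information Theory*, 2nd ed., Theorem 11.1.4), which we prove.

**Lemma 7.** Let $\mu$ be a probability measure on $A$ such that $n_\omega=n\mu(\omega)$ is an integer for all $\omega\in A$. If $\xi_1,\dots,\xi_n$ are i.i.d. with law $\mu$, then with probability at least $(n+1)^{-|A|}$ each $\omega$ occurs exactly $n_\omega$ times.

*Proof.* Let $P(n')$ be the probability of the count vector $n'=(n'_\omega)$, where $\sum n'_\omega=n$. It is $0$ if $n'_\omega>0=n_\omega$ for some $\omega$. Otherwise, over the $\omega$ with $n_\omega>0$,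
$$\frac{P((n_\omega))}{P(n')}=\prod_\omega\frac{n'_\omega!}{n_\omega!}\Big(\frac{n_\omega}n\Big)^{n_\omega-n'_\omega}\ge\prod_\omega n_\omega^{\,n'_\omega-n_\omega}\Big(\frac{n_\omega}n\Big)^{n_\omega-n'_\omega}=\prod_\omega n^{\,n'_\omega-n_\omega}=1.$$
Here we used $k!/l!\ge l^{k-l}$, which is clear both for $k\ge l$ and for $k<l$. So $(n_\omega)$ is a most likely vector, and there are at most $(n+1)^{|A|}$ vectors. $\square$

*Proof of Claim 6.* Take independent uniformly random bijections $\phi_i$. Fix a labeling, a set $\Lambda$ with $|\Lambda|\ge\delta NM/2$, and a set $R\subseteq A^m$ with $\nu(R)<\delta_0^m$. For each $i$ the sequence $(a_i(\gamma))_\gamma$ is a uniformly random arrangement of the multiset that contains each $\omega\in A$ exactly $NM\nu_i(\omega)$ times, and these sequences are independent for different $i$. This is the law of independent variables $\xi_i(\gamma)$, with $\xi_i(\gamma)$ of law $\nu_i$, conditioned on having exactly these counts for every $i$. By Lemma 7 the conditioning event has probability at least $(NM+1)^{-|A|m}$. Without the conditioning, the vectors $(\xi_1(\gamma),\dots,\xi_m(\gamma))$ are independent with law $\nu$. Hence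
$$\Pr\big(a(\gamma)\in R\ \ \forall\gamma\in\Lambda\big)\le(NM+1)^{|A|m}\,\nu(R)^{|\Lambda|}\le(NM+1)^{|A|m}\,\delta_0^{\,m\delta NM/2}=(NM+1)^{|A|m}(8Q)^{-mNM}.$$
If the claim fails for the chosen $\phi_i$, then this event occurs for some labeling, some $\Lambda$ and $R=a(\Lambda)$. Summing over all labelings, all $\Lambda$ and all $R$, the probability of failure is at most
$$Q^{NMm}\,2^{NM}\,2^{|A|^m}(NM+1)^{|A|m}(8Q)^{-mNM}\le4^{-NM}\,2^{|A|^m}(NM+1)^{|A|m},$$
since $2^{NM}8^{-mNM}\le4^{-NM}$. For $N$ large this is less than $1$. $\square$

The power $(8Q)^{-mNM}$ beats the number $Q^{mNM}$ of labelings; this is why $\delta_0$ was chosen as it was. Fix such $N$ and $\phi_i$. The system is now defined.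

## Finding the words and the routes

Let a $K$-coloring and a set $S\subseteq X$ with $|S|\ge\delta|X|=\delta NMm$ be given, and let $\lambda$ be the corresponding labeling. All of the notation $\tau_i,\nu_i,\nu,a$ refers to this $\lambda$.

**Step 4: one label sequence for many lines.** The color word along a level-$k$ line is determined by the labels of its hubs, so we fix these labels. Let $n(\gamma)=|\{i:\phi_i(\gamma)\in S\}|$. Every hub is on one level-$k$ line, so $\sum_\gamma n(\gamma)=|S|\ge\delta NMm$. Put $\Lambda=\{\gamma:n(\gamma)\ge\delta m/2\}$. From
$$\delta NMm\le|\Lambda|\,m+NM\cdot\delta m/2$$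
we get $|\Lambda|\ge\delta NM/2$. By Claim 6, $R=a(\Lambda)$ has $\nu(R)\ge\delta_0^m$.

The *label sequence* of $((t_i,x_i))_{i}\in A^m$ is $(t_i(x_i))_i\in\mathcal Q^m$. For $a(\gamma)$ it is $(\lambda(\phi_i(\gamma)))_i$, the sequence of actual labels along the line $\gamma$. There are $Q^m$ label sequences, so for some $\sigma\in\mathcal Q^m$ the set $R_\sigma$ of elements of $R$ with label sequence $\sigma$ satisfies
$$\nu(R_\sigma)\ge(\delta_0/Q)^m.$$
Let $J$ be the set of $i\in[m]$ for which $\sigma_i$ has indicator $1$. Since $R_\sigma\ne\emptyset$, it contains some $a(\gamma)$ with $\gamma\in\Lambda$, and then $|J|=n(\gamma)\ge\delta m/2$.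

**Step 5: a product set in two groups.** We apply the shattering lemma in the groups of $J$. Let $R'$ be the projection of $R_\sigma$ to $A^J$. Since $\delta_0/Q<1$ and $m\le\frac2\delta|J|$,
$$\nu_J(R')\ge\nu(R_\sigma)\ge(\delta_0/Q)^m\ge(\delta_0/Q)^{2|J|/\delta}=(2\eta)^{|J|}.$$
By (4) with $s=|J|$ and Corollary 5, $R'$ shatters a box $(I,(B_i)_{i\in I})$ with $I\subseteq J$, $|I|\ge g$ and $\nu_i(B_i)>\eta$.

Write $B_i(t)=\{x:(t,x)\in B_i\}$. Then
$$\nu_i(B_i)=\sum_{t\in T}\frac{|\{c:\tau_i(c)=t\}|}N\cdot\frac{|B_i(t)|}M>\eta$$
is a weighted average of the numbers $|B_i(t)|/M$. So for each $i\in I$ there is a type $t_i$ that occurs as $\tau_i(c)$ for some $c$ and has $|B_i(t_i)|>\eta M$. There are at most $|T|\,2^M<|I|$ pairs $(t_i,B_i(t_i))$, so there are $i<l$ in $I$ with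
$$t_i=t_l=:t,\qquad B_i(t)=B_l(t)=:D,\qquad|D|>\eta M. \tag{5}$$
From now on $i<l$ are these two groups. We record two consequences of shattering.

* For all $x_1,x_2\in D$ there is $\gamma$ with $a(\gamma)\in R_\sigma$, $a_i(\gamma)=(t,x_1)$ and $a_l(\gamma)=(t,x_2)$. Indeed $(t,x_1)\in B_i$ and $(t,x_2)\in B_l$; complete them by arbitrary elements of the other sets $B_{i'}$, which are non-empty. The resulting point of $\prod_{i'\in I}B_{i'}$ is the projection of an element of $R_\sigma\subseteq a(\Lambda)$.
* If $x\in D$, then in any copy of type $t$ the hub at position $x$ belongs to $S$. Indeed $(t,x)$ is the $i$-th coordinate of an element of $R_\sigma$, so $t(x)=\sigma_i$, and this label has indicator $1$ because $i\in J$.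

**Step 6: the words.** Apply the induction hypothesis to $\mathcal O'$ with the coloring given by $t$ and with the set $D$, which is allowed by (5). This gives $w_1,\dots,w_{k-1}$. Let $w_k$ be the color word of a $k$-step from position $i$ to position $l$ on a level-$k$ line with label sequence $\sigma$. The vertices of that step lie at the hubs in positions $i,\dots,l$ of the line, and their colors are read off from $\sigma_i,\dots,\sigma_l$. So $w_k$ depends only on $\sigma,i,l$, and it is non-empty.

**Step 7: the routes.** Let $w$ be a non-empty ranked word over $y_1,\dots,y_k$. A copy of type $t$, with its lines of levels $<k$, looks exactly like $\mathcal O'$ colored by $t$; so routes of $\mathcal O'$ can be used in it with the same color words.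

If $y_k$ does not occur in $w$, take the route for $w$ in a copy of type $t$, which exists by the choice of $t$. Its end hubs are at positions in $D$, hence in $S$.

If $y_k$ occurs in $w$, it is the largest letter of the ranked word $w$, so it occurs exactly once and $w=w'\,y_k\,w''$, with $w',w''$ over $y_1,\dots,y_{k-1}$. Factors of $w'$ and $w''$ are factors of $w$, so $w'$ and $w''$ are ranked, possibly empty. Let $x_1\in D$ be the last hub of the route of $w'$ in $\mathcal O'$ colored by $t$, or any element of $D$ if $w'$ is empty. Let $x_2\in D$ be the first hub of the route of $w''$, or any element of $D$ if $w''$ is empty. By the first consequence in Step 5 there is a line $\gamma$ with $a(\gamma)\in R_\sigma$ and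
$$\phi_i(\gamma)=(i,c_1,x_1),\qquad\phi_l(\gamma)=(l,c_2,x_2),\qquad\tau_i(c_1)=\tau_l(c_2)=t.$$
Concatenate:

* the route of $w'$ in the copy $(i,c_1)$, ending at the hub $h=(i,c_1,x_1)$;
* the $k$-step along the line $\gamma$ from $h$ to $h'=(l,c_2,x_2)$, which has color word $w_k$ since $\gamma$ has label sequence $\sigma$;
* the route of $w''$ in the copy $(l,c_2)$, starting at $h'$.

An empty word contributes just its single hub $h$ or $h'$.

**Step 8: the concatenation is a route.** We check that hubs are distinct and steps disjoint. The two outer routes lie in different copies since $i\ne l$. So all their hubs are distinct, and steps of $w'$ are disjoint from steps of $w''$. Steps inside one outer route are disjoint because it is a route. It remains to compare the $k$-step with the outer steps. The $k$-step uses $v_1,\dots,v_k,\beta_k$ at $h$; then only $\alpha_k,\beta_k$ at hubs of groups strictly between $i$ and $l$; and finally $\alpha_k,u_k,\dots,u_1$ at $h'$.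

* The steps of $w'$ lie in the copy $(i,c_1)$, and the only hub of this copy used by the $k$-step is $h$. They have levels $<k$, so they use no $\alpha_k$ and no $\beta_k$. They use vertices $v_1,v_2,\dots$ only at starting hubs of steps, that is, at hubs of the route of $w'$ other than its last hub $h$. They may use $\alpha_j,\beta_j,u_j$ with $j<k$ at $h$, and the $k$-step uses none of these there. So they are disjoint from the $k$-step.
* The steps of $w''$ lie in the copy $(l,c_2)$, and the only hub of this copy used by the $k$-step is $h'$. Again they use no $\alpha_k$ and no $\beta_k$, and they use vertices $u_1,u_2,\dots$ only at ending hubs of steps, that is, at hubs of the route of $w''$ other than its first hub $h'$. So they are disjoint from the $k$-step.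

The color words of the steps are $w_{j_1},\dots,w_{j_\rho}$, as required. The first and the last hub of the route are at positions in $D$ within copies of type $t$, so they belong to $S$ by the second consequence in Step 5. This completes the induction, hence the proof of Proposition 3, and with it the proofs of Theorem 1 and Corollary 2. $\blacksquare$
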